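# Ordered sets with few endomorphisms per automorphism

## 1. Two loaded hubs with a colored grid between them

We begin with a construction. An *ordered set* is a finite partially ordered set. Take an odd integer $N$, an integer $R\ge 2$, two positive integers $k_1,k_2$, and a map
$$\chi:V\to\{1,\dots,R\},\qquad V=\mathbb Z_N^2,$$
where $\mathbb Z_N$ is the ring of integers mod $N$. We call $\chi(x,x')$ the *color* of $(x,x')$. For now $\chi$ is arbitrary; in Section 6 we choose it well. The indices $x,x',\xi,\xi'$ always run over $\mathbb Z_N$.

**Construction.** The ordered set $X$ has the following elements.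

* Minimal elements: $u$; $a_{i,x}$ and $b_{i,x'}$ for $1\le i\le R$; $w_1,\dots,w_{k_2}$.
* Middle elements: one element $y_{x,x'}$ for each $(x,x')\in V$, which carries the color $\chi(x,x')$.
* Maximal elements: $\alpha$ and $\beta$; $p_{i,x}$ and $q_{i,x'}$ for $1\le i\le R-1$; $c_{i,\xi}$ and $d_{i,\xi'}$ for $1\le i\le R$; $z_1,\dots,z_{k_1}$.

Its strict relations are exactly these.

* The ends: $u<\alpha$; $u<z_l$; $a_{1,x}<\alpha$; $b_{R,x'}<\beta$; $w_l<\beta$.
* The zigzags: $a_{i,x},\,a_{i+1,x}<p_{i,x}$ and $b_{i,x'},\,b_{i+1,x'}<q_{i,x'}$ for $1\le i\le R-1$.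
* The cells: for each $(x,x')$, with $i=\chi(x,x')$,
$$a_{i,x},\ b_{i,x'}\;<\;y_{x,x'}\;<\;c_{i,x+x'},\ d_{i,x-x'},$$
and also $a_{i,x},\,b_{i,x'}<c_{i,x+x'},\,d_{i,x-x'}$.

This relation is transitive: the only chains of three elements are (minimal) $<y<$ (maximal), and the outer relation of each such chain is on the list. There is no 4-element chain.

Here is one cell. For $N=3$, if $y_{1,2}$ has color $i$, then below it lie $a_{i,1}$ and $b_{i,2}$, and above it lie $c_{i,0}$ and $d_{i,2}$, because $1+2=0$ and $1-2=2$ in $\mathbb Z_3$. For $R=2$, here is how one walks from $u$ to $\beta$ through a cell $(x,x')$ (consecutive elements are comparable):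
$$\text{color }1:\quad u,\ \alpha,\ a_{1,x},\ y_{x,x'},\ b_{1,x'},\ q_{1,x'},\ b_{2,x'},\ \beta;$$
$$\text{color }2:\quad u,\ \alpha,\ a_{1,x},\ p_{1,x},\ a_{2,x},\ y_{x,x'},\ b_{2,x'},\ \beta.$$
Both walks have the same length, $7=2R+3$. A cell of color $i$ sits $i$ levels deep on the $a$-side and $R+1-i$ levels deep on the $b$-side.

Let $Y$ be the set of all $y$'s, and let $Q$ be the set of all elements other than the $y$'s, the $z_l$ and the $w_l$. So $u,\alpha,\beta\in Q$, and
$$|Q|=3+4RN+2(R-1)N=6RN-2N+3,\qquad |X|=N^2+|Q|+k_1+k_2 .$$
When $N$ is much larger than $R$, almost all of $X$ may be in $Y$, while the *frame* $Q$ has size only of order $RN$. We call $u$ and $\beta$ the *hubs*; the $z_l$ hang on $u$ and the $w_l$ hang on $\beta$, and we call them *pendants*.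

## 2. Endomorphisms against automorphisms

An *endomorphism* of an ordered set $X$ is an order-preserving map $f:X\to X$: if $x\le y$ then $f(x)\le f(y)$. An *automorphism* is an order-isomorphism of $X$ onto itself. Let $e(X)$ and $a(X)$ be the numbers of endomorphisms and of automorphisms. Every automorphism is an endomorphism, so $e(X)/a(X)\ge1$. How small can this ratio be?

Rival and Rutkowski (1991) conjectured that $\lim_{n\to\infty}e(P_n)/a(P_n)=\infty$ for every sequence $(P_n)$ of pairwise nonisomorphic finite ordered sets. The question of this lecture asks for a definite rate. It comes from the booklet "Abstracts of Lectures, Tutorials, and Talks" (https://math.vanderbilt.edu/dept/conf/oal2007/submissions/booklet.pdf): is there a $c>1$ such that $e(X)/a(X)\ge c^n$ for all ordered sets $X$ of size $n\ge2$?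

Let us try it by hand.

* Two elements. The chain has $e=3$, $a=1$. The antichain has $e=4$, $a=2$. The ratios are $3$ and $2$.
* A chain of $n$ elements. Here $a=1$, and endomorphisms are weakly increasing sequences of length $n$ with entries in $\{1,\dots,n\}$, so $e=\binom{2n-1}{n-1}=\prod_{j=1}^{n-1}\frac{n+j}{j}\ge2^{n-1}$.
* An antichain of $n$ elements. The ratio is $n^n/n!$, and by Stirling's formula its logarithm is $n-O(\log n)$.
* A star: one element $o$ below $k\ge2$ elements, $n=k+1$. Then $a=k!$. If $f(o)=o$, the other elements go anywhere, which gives $(k+1)^k$ maps. If $f(o)$ is a leaf $z$, everything goes to $z$, which gives $k$ maps. The ratio is $\big((k+1)^k+k\big)/k!\ge k^k/k!$, exponential again.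

All of these agree with a bound $c^n$. Nevertheless the answer is no, and the set $X$ of Section 1 is the reason. Throughout, $\log$ is the natural logarithm.

**Theorem 1.** For every sufficiently large $n$ there is a connected ordered set $X$ with $|X|=n$, having no 4-element chain, such that
$$\frac{e(X)}{a(X)}\le\exp\Big(\frac{5n}{\log n}\Big).$$

Let $c>1$. As soon as $5/\log n<\log c$, the right-hand side is less than $c^n$. So the inequality $e(X)/a(X)\ge c^n$ fails for every $c>1$, and the statement in question is **false**.

## 3. What twins cost, and how many automorphisms are needed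

Before the proof, two lower bounds. They are not needed for Theorem 1, but they show what a counterexample must look like.

**Definition.** Two elements of $X$ are *twins* if they have the same strict lower bounds and the same strict upper bounds.

This is an equivalence relation. Its classes are antichains: if $x<x_1$ were twins, then $x$, being a strict lower bound of $x_1$, would be a strict lower bound of $x$. In the star, the leaves form one twin class. In our $X$, the $z_l$ are twins (only $u$ is below them, nothing above), and so are the $w_l$.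

**Proposition 2.** If the twin classes of $X$ have sizes $t_1,t_2,\dots$, then $e(X)/a(X)\ge\prod_j t_j^{t_j}/t_j!$. In particular, if $T$ elements lie in classes of size $\ge2$, then $e(X)/a(X)\ge2^{T/3}$.

**Proof.** Let $\rho:X\to X$ be any map with $\rho(C)\subseteq C$ for every twin class $C$. It is order-preserving: if $x<x_1$, then $\rho(x)<x_1$, because $x$ and $\rho(x)$ have the same strict upper bounds; and then $\rho(x)<\rho(x_1)$, because $x_1$ and $\rho(x_1)$ have the same strict lower bounds. So $g\rho$ is an endomorphism for every automorphism $g$.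

If $\rho$ is bijective, its inverse is a map of the same kind, so $\rho$ is an automorphism. Hence $S=\prod_C\mathrm{Sym}(C)$ is a subgroup of $\mathrm{Aut}(X)$. Automorphisms permute the twin classes, and $S$ is exactly the subgroup that fixes each class setwise. The map $g\rho$ sends $C$ into $g(C)$, so it determines how $g$ permutes the classes, that is, it determines the coset $gS$. For fixed $g$, different $\rho$ give different $g\rho$. Let $g$ run over representatives of the $a(X)/\prod_jt_j!$ cosets, and $\rho$ over its $\prod_jt_j^{t_j}$ values. All these $g\rho$ are distinct, so $e(X)\ge a(X)\prod_jt_j^{t_j}/t_j!$.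

Finally $t^t/t!=\prod_{j\le t}(t/j)\ge2^{\lfloor t/2\rfloor}$, since the factors with $j\le t/2$ are at least $2$. For $t\ge2$ we have $\lfloor t/2\rfloor\ge t/3$: for $t=2$ this is $1\ge 2/3$, and for $t\ge3$ it follows from $\lfloor t/2\rfloor\ge(t-1)/2\ge t/3$. $\square$

**Proposition 3.** $e(X)\ge2^{n/2}$ for every $X$ of size $n\ge2$. Hence $e(X)/a(X)\ge2^{\varepsilon n}$ whenever $a(X)\le2^{(1/2-\varepsilon)n}$.

**Proof.** If $X$ is an antichain, $e(X)=n^n$. Otherwise let $h(x)$ be the height of $x$, that is, the maximal number of strict steps in a chain descending from $x$, and let $h\ge1$ be the maximal height. Take a longest chain $c_0<\dots<c_h$. Then $h(c_j)=j$: clearly $h(c_j)\ge j$, and if it were larger we could lengthen the chain below $c_j$. Choose $\epsilon\in\{0,1\}$ such that at least $n/2$ elements have height $\equiv\epsilon\pmod 2$. Consider all maps $f$ built as follows.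

* If $h(x)\not\equiv\epsilon$, put $f(x)=c_{h(x)}$.
* If $h(x)\equiv\epsilon$ and $h(x)<h$, let $f(x)$ be either of $c_{h(x)},\,c_{h(x)+1}$.
* If $h(x)\equiv\epsilon$ and $h(x)=h$, let $f(x)$ be either of $c_{h-1},\,c_h$.

There are at least $2^{n/2}$ such maps. We check that each is order-preserving. Let $x<x_1$. Then $h(x)<h(x_1)$, so $f(x)\le c_{h(x)+1}$. If $h(x_1)<h$ or $h\not\equiv\epsilon$, then $f(x_1)\ge c_{h(x_1)}$, so $f(x)\le c_{h(x)+1}\le c_{h(x_1)}\le f(x_1)$. If $h(x_1)=h\equiv\epsilon$, then $f(x_1)\ge c_{h-1}$, and $f(x)\le c_{h-1}$: when $h(x)=h-1\not\equiv\epsilon$ we have $f(x)=c_{h-1}$, and when $h(x)\le h-2$ we have $f(x)\le c_{h(x)+1}\le c_{h-1}$. For the second assertion, divide by $a(X)$. $\square$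

Consequently, let $(X_n)$ be a sequence with $|X_n|=n\to\infty$ and $(e(X_n)/a(X_n))^{1/n}\to1$. Then $a(X_n)\ge2^{n/2-o(n)}$ by Proposition 3, and only $o(n)$ elements of $X_n$ lie in nontrivial twin classes by Proposition 2.

So one needs exponentially many automorphisms but can afford only $o(n)$ twins. A class of $k$ twins contributes $k!$ automorphisms, with $\log k!=k\log k-O(k)$, and it costs a factor $k^k/k!$, with logarithm about $k$. For $k=Cn/\log n$ the gain is $\log k!=(C+o(1))n$, linear in $n$, while the cost is $(1+o(1))Cn/\log n=o(n)$. This is where $n/\log n$ comes from, and it is why the pendants in Section 1 will number about $n/\log n$.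

## 4. Folding maps that weaker constructions allow

The pendants act as a penalty. An endomorphism that fixes $u$ may send each $z_l$ to $k_1+2$ places. If it moves $u$ to an element with a small up-set, the $z_l$ lose almost all of this freedom, and we hope that such endomorphisms are negligible against $k_1!$. The rest of the set then has to be nearly rigid once the hubs are fixed. Four simpler versions of $X$ fail, and each failure explains one part of the construction. In each case we exhibit $2^{N^2}$ unwanted choices; since $N^2$ will be close to $n$, this is fatal for the hoped-for count.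

**Attempt 1: one loaded hub.** Drop the $w_l$. Send every minimal element to $u$, every maximal element other than the $z_l$ to $\alpha$, each $y$ freely to $u$ or $\alpha$, and each $z_l$ freely into $\{u,\alpha,z_1,\dots,z_{k_1}\}$. This is order-preserving: a minimal element goes to $u$, which lies below all values used; above a $y$ there are only elements sent to $\alpha\ge u$; and $z_l$ lies only above $u$. All these maps fix $u$, and there are $2^{N^2}(k_1+2)^{k_1}$ of them. The symmetries of the pendants pay for the freedom of the pendants and for nothing else. With the $w_l$ present, such a map sends $\beta$ to $\alpha$, so each $w_l$ must go into the set of elements below or equal to $\alpha$, which has only $N+2$ elements. This is the penalty that the second hub provides.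

**Attempt 2: only one element above each $y$.** Keep both hubs but drop all $d_{i,\xi'}$. Let $f$ be the identity except that each $y_{x,x'}$ of color $i$ goes freely to itself or to $c_{i,x+x'}$. This is order-preserving, since $a_{i,x},b_{i,x'}<c_{i,x+x'}$. Again $2^{N^2}$ maps, now fixing everything in the frame. With $d_{i,x-x'}$ present and fixed, $y_{x,x'}\mapsto c_{i,x+x'}$ is forbidden, because $c_{i,x+x'}\not\le d_{i,x-x'}$.

**Attempt 3: one color.** Take $R=1$ (no $p$'s, no $q$'s). Fix $u,\alpha,\beta$ and all pendants; send every $a_{1,x}$ to $a_{1,0}$, every $b_{1,x'}$ to $b_{1,0}$, every $c_{1,\xi}$ and every $d_{1,\xi'}$ to $c_{1,0}$, and each $y$ freely to $y_{0,0}$ or $c_{1,0}$. Since $a_{1,0},b_{1,0}<y_{0,0}<c_{1,0}$ and $a_{1,0}<\alpha$, $b_{1,0}<\beta$, this is order-preserving, and there are $2^{N^2}$ such maps: the grid collapses into a single cell.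

**Attempt 4: many colors without zigzags.** Drop the $p$'s and $q$'s and put $a_{i,x}<\alpha$, $b_{i,x'}<\beta$ for all $i$. Suppose every color $i$ occurs, say $\chi(s_i,s_i')=i$. Then each color class collapses into its own cell: $a_{i,x}\mapsto a_{i,s_i}$, $b_{i,x'}\mapsto b_{i,s_i'}$, all $c_{i,\xi},d_{i,\xi'}\mapsto c_{i,s_i+s_i'}$, and each $y$ of color $i$ freely to $y_{s_i,s_i'}$ or $c_{i,s_i+s_i'}$, everything else fixed. For the same reason as before this is order-preserving, with $2^{N^2}$ choices.

The zigzags cure this last defect. They will force one pair of maps $\sigma,\tau:\mathbb Z_N\to\mathbb Z_N$ to govern all colors at once, so a cell $(x,x')$ can be collapsed onto $(\sigma(x),\tau(x'))$ only when the two cells have the same color. For a random coloring this should happen for only about a fraction $1/R$ of the moved cells, and there are only $N^{2N}$ pairs $(\sigma,\tau)$, few enough for a union bound over the $N^2$ random colors. The rest of the lecture carries this out.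

## 5. Intervals, up-sets and positions

We collect the elementary properties of $X$. They hold for every $\chi$. Write ${\uparrow}r=\{s:s\ge r\}$ and ${\downarrow}r=\{s:s\le r\}$.

**(F1)** *Every interval $[g,h]=\{r:g\le r\le h\}$ has at most $3$ elements.*

This limits the images of the $y$'s when we know nothing else. Only when $g$ is minimal, $h$ is maximal and some $y_{x,x'}$ lies strictly between them is there anything to prove, since otherwise $[g,h]\subseteq\{g,h\}$. In that case $g\in\{a_{i,x},b_{i,x'}\}$ and $h\in\{c_{i,x+x'},d_{i,x-x'}\}$ with $i=\chi(x,x')$. One of $x,x'$ together with one of $x+x',\,x-x'$ determines $(x,x')$. So there is only one such $y$.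

**(F2)** *Put $M=3N+4$. For $r\ne u$ we have $|{\uparrow}r|\le M$; for $r\ne\beta$ we have $|{\downarrow}r|\le M$. Moreover $|{\uparrow}u|=k_1+2$ and $|{\downarrow}\beta|=k_2+N+1$.*

This says that the hubs are the only elements with room for their pendants. The last two equalities are read off the list: ${\uparrow}u=\{u,\alpha,z_1,\dots,z_{k_1}\}$, and ${\downarrow}\beta$ consists of $\beta$, the $N$ elements $b_{R,x'}$ and the $w_l$.

Up-sets: ${\uparrow}a_{i,x}$ consists of $a_{i,x}$, at most two $p$'s, possibly $\alpha$, and at most $N$ each of $y$'s, $c$'s and $d$'s (one of each for every $x'$ with $\chi(x,x')=i$), at most $3N+4$ elements. The set ${\uparrow}b_{i,x'}$ is bounded in the same way, with $q$ and $\beta$ in place of $p$ and $\alpha$. Further $|{\uparrow}w_l|=2$, $|{\uparrow}y|=3$, and maximal elements have up-sets of size $1$.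

Down-sets: ${\downarrow}c_{i,\xi}$ consists of $c_{i,\xi}$ and at most $N$ each of $y$'s, $a$'s and $b$'s, since these come from pairs on the line $x+x'=\xi$. The same bound holds for ${\downarrow}d_{i,\xi'}$. Further $|{\downarrow}\alpha|=N+2$, $|{\downarrow}p|=|{\downarrow}q|=|{\downarrow}y|=3$, $|{\downarrow}z_l|=2$, and minimal elements have down-sets of size $1$.

**(F3)** *$a(X)\ge k_1!\,k_2!\ge k_1^{k_1}k_2^{k_2}\exp(-k_1-k_2)$.*

Permute the $z_l$ among themselves and the $w_l$ among themselves; and $k!\ge(k/e)^k$, because $e^k\ge k^k/k!$.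

**Positions.** To measure how far an element is from $u$ toward $\beta$, define $\pi:X\to\mathbb Z$ by the following table.

| element | $\pi$ |
|---|---|
| $z_l$ | $-1$ |
| $u$ | $0$ |
| $\alpha$ | $1$ |
| $a_{i,x}$ | $2i$ |
| $p_{i,x}$ | $2i+1$ |
| $c_{i,\xi}$, $d_{i,\xi'}$, and the $y$'s of color $i$ | $2i+1$ |
| $b_{i,x'}$ | $2i+2$ |
| $q_{i,x'}$ | $2i+3$ |
| $\beta$ | $2R+3$ |
| $w_l$ | $2R+4$ |

*Comparable elements have positions differing by at most $1$.* We go through the relations. Ends: $u,\alpha$ have positions $0,1$; $u,z_l$ have $0,-1$; $a_{1,x},\alpha$ have $2,1$; $b_{R,x'},\beta$ have $2R+2,2R+3$; $w_l,\beta$ have $2R+4,2R+3$. Zigzags: $a_{i,x},p_{i,x},a_{i+1,x}$ have $2i,2i+1,2i+2$, and $b_{i,x'},q_{i,x'},b_{i+1,x'}$ have $2i+2,2i+3,2i+4$. Cells of color $i$: the $a$ has $2i$, the $y$, $c$ and $d$ have $2i+1$, the $b$ has $2i+2$.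

For later use we list who shares a position. Position $2$ is held exactly by the $a_{1,x}$, and position $2R+2$ exactly by the $b_{R,x'}$. For $1\le i\le R$, position $2i+1$ is held by the $c_{i,\cdot}$, the $d_{i,\cdot}$, the $y$'s of color $i$, the $p_{i,\cdot}$ (if $i\le R-1$) and the $q_{i-1,\cdot}$ (if $i\ge2$).

## 6. A coloring that resists every product map

Now we choose $\chi$. We need two things: each color must appear on every line that the construction uses, and no map $(x,x')\mapsto(\sigma(x),\tau(x'))$ may preserve the color of many cells that it moves. Put $R=\lceil(\log N)^2\rceil$.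

**Lemma 4.** For all large odd $N$ there is $\chi:V\to\{1,\dots,R\}$ such that

(i) for every $t\in\mathbb Z_N$, each of the sets $\{x=t\}$, $\{x'=t\}$, $\{x+x'=t\}$, $\{x-x'=t\}\subset V$ contains every color;

(ii) for all functions $\sigma,\tau:\mathbb Z_N\to\mathbb Z_N$, the number of $(x,x')\in V$ with $(\sigma(x),\tau(x'))\ne(x,x')$ and $\chi(\sigma(x),\tau(x'))=\chi(x,x')$ is at most $2N^2/R$.

We choose $\chi$ uniformly at random. The obvious plan for (ii) is to say that each moved cell keeps its color with probability $1/R$ and to apply a large-deviation bound for independent events. But the events are not independent. If $\sigma$ swaps two points and $\tau$ is the identity, the events at $v$ and at its image are the same event. The remedy is to split the moved cells into three groups so that, inside a group, no cell is the image of another.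

We use Hoeffding's inequality in this form: if $m\ge 1$ independent events have probabilities with sum $\mu$, then the number of them that occur exceeds $\mu+t$ with probability at most $\exp(-2t^2/m)$, for $t>0$.

**Proof.**

**Step 1: (i) holds with probability tending to 1.** There are $4N$ sets in (i), each with $N$ elements. A given set misses a given color with probability $(1-1/R)^N$. So (i) fails with probability at most
$$4NR(1-1/R)^N\le4NR\exp(-N/R)\to0,$$
because $R=O(\log^2N)$.

**Step 2: splitting the moved cells for a fixed pair $(\sigma,\tau)$.** Put $\varphi(x,x')=(\sigma(x),\tau(x'))$ and $W=\{v\in V:\varphi(v)\ne v\}$. Consider the graph on $V$ with edges $\{v,\varphi(v)\}$, $v\in W$. Every edge inside a set $S\subseteq V$ has the form $\{v,\varphi(v)\}$ with $v\in S$, so $S$ spans at most $|S|$ edges. Hence the degrees in the induced subgraph on a nonempty $S$ sum to at most $2|S|$, and some vertex of it has degree at most $2$. It follows by induction on $|S|$ that each induced subgraph is 3-colorable: remove a vertex of degree at most $2$, properly color the rest with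 three colors, and give the removed vertex a color not used by its neighbors. So $V=V_1\cup V_2\cup V_3$ is a partition into independent sets. It depends on $\sigma,\tau$ only, not on $\chi$. Put $W_j=W\cap V_j$. For $v\in W_j$ the pair $\{v,\varphi(v)\}$ is an edge, so $\varphi(v)\notin V_j$.

**Step 3: a deviation bound for each group.** Fix $j$ with $W_j\ne\emptyset$ and condition on the restriction of $\chi$ to $V\setminus V_j$. Then all the colors $\chi(\varphi(v))$, $v\in W_j$, are given, and the colors $\chi(v)$, $v\in W_j$, are still independent and uniform. So the events $\chi(v)=\chi(\varphi(v))$, $v\in W_j$, are independent, each with probability $1/R$. By Hoeffding's inequality with $t=N^2/(3R)$, and since $|W_j|\le N^2$, the number of them that occur exceeds $|W_j|/R+N^2/(3R)$ with probability at most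
$$\exp\Big(-\frac{2(N^2/3R)^2}{|W_j|}\Big)\le\exp\Big(-\frac{2N^2}{9R^2}\Big).$$
If none of the three counts exceeds its bound, their sum is at most $|W|/R+N^2/R\le2N^2/R$, which is the bound in (ii). So (ii) fails for this pair $(\sigma,\tau)$ with probability at most $3\exp(-2N^2/(9R^2))$.

**Step 4: all pairs at once.** There are $N^{2N}$ pairs $(\sigma,\tau)$, and
$$3N^{2N}\exp\Big(-\frac{2N^2}{9R^2}\Big)=3\exp\Big(2N\log N-\frac{2N^2}{9R^2}\Big)\to0,$$
since $R=O(\log^2N)$. For large $N$ the failure probabilities of (i) and (ii) sum to less than $1$, so a suitable $\chi$ exists. $\square$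

From now on $N$ is a large odd number (so that also $R\ge2$), and $\chi$ is as in Lemma 4.

**Geodesics.** Condition (i) makes the short walks from $u$ to $\beta$ cover all of the set except the pendants. Let $\chi(x,x')=i$ and let $g$ be one of $y_{x,x'},\,c_{i,x+x'},\,d_{i,x-x'}$. Then
$$u,\ \alpha,\ a_{1,x},\ p_{1,x},\ a_{2,x},\ \dots,\ a_{i,x},\ g,\ b_{i,x'},\ q_{i,x'},\ b_{i+1,x'},\ \dots,\ b_{R,x'},\ \beta$$
is a sequence of consecutively comparable elements, with positions $0,1,2,\dots,2R+3$. *Every element of $Q\cup Y$ lies on such a sequence:*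

* $a_{i,x}$ and $p_{i,x}$, because $\{x\}\times\mathbb Z_N$ contains color $R$, and the sequence through such a cell runs through all $a_{1,x},p_{1,x},\dots,a_{R,x}$;
* $b_{i,x'}$ and $q_{i,x'}$, because $\mathbb Z_N\times\{x'\}$ contains color $1$, and the sequence through such a cell runs through all $b_{1,x'},q_{1,x'},\dots,b_{R,x'}$;
* $c_{i,\xi}$ and $d_{i,\xi'}$, because the lines $x+x'=\xi$ and $x-x'=\xi'$ contain color $i$;
* $u$, $\alpha$, $\beta$ and the $y$'s, directly.

Since the $z_l$ are comparable to $u$ and the $w_l$ to $\beta$, the set $X$ is connected.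

## 7. Endomorphisms that fix both hubs

Let $n=|X|$, and let $E_{\mathrm I}$ be the number of endomorphisms $f$ with $f(u)=u$ and $f(\beta)=\beta$ (Type I). In Steps 1–4, "endomorphism" means one of Type I. We show that, once $f|_Q$ is given, almost every $f(y)$ is determined.

**Step 1: positions are preserved.** Apply $f$ to a geodesic. Consecutive images are equal or comparable, so their positions differ by at most $1$. The positions of the images start at $\pi(u)=0$ and end at $\pi(\beta)=2R+3$, after $2R+3$ steps. So each step increases the position by exactly $1$. As geodesics cover $Q\cup Y$,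
$$\pi(f(g))=\pi(g)\quad\text{for all }g\in Q\cup Y. \tag{1}$$

**Step 2: the zigzags transport indices.** The purpose is to show that one pair $(\sigma,\tau)$ serves all colors.

**Claim A.** If $1\le i\le R-1$ and $f(a_{i+1,x})=a_{i+1,s}$, then $f(a_{i,x})=a_{i,s}$.

**Proof.** By (1), $f(p_{i,x})$ has position $2i+1$. It is $\ge a_{i+1,s}$, which has position $2i+2$, so it is strictly above $a_{i+1,s}$. The elements strictly above $a_{i+1,s}$ are $p_{i,s}$ (position $2i+1$), possibly $p_{i+1,s}$, and certain $y$'s, $c$'s and $d$'s with index $i+1$; all except $p_{i,s}$ have position $2i+3$. So $f(p_{i,x})=p_{i,s}$. Now $f(a_{i,x})\le p_{i,s}$ and $f(a_{i,x})$ has position $2i$. The elements $\le p_{i,s}$ are $p_{i,s}$, $a_{i,s}$, $a_{i+1,s}$, with positions $2i+1$, $2i$, $2i+2$. So $f(a_{i,x})=a_{i,s}$. $\square$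

**Claim B.** If $1\le i\le R-1$ and $f(b_{i,x'})=b_{i,s'}$, then $f(b_{i+1,x'})=b_{i+1,s'}$.

**Proof.** By (1), $f(q_{i,x'})$ has position $2i+3$, and it is $\ge b_{i,s'}$, which has position $2i+2$; so it is strictly above. The elements strictly above $b_{i,s'}$ are $q_{i,s'}$ (position $2i+3$), possibly $q_{i-1,s'}$, and certain $y$'s, $c$'s and $d$'s with index $i$; all except $q_{i,s'}$ have position $2i+1$. (The element $\beta$ is not among them, since $i<R$.) So $f(q_{i,x'})=q_{i,s'}$. Now $f(b_{i+1,x'})\le q_{i,s'}$ has position $2i+4$, and among $q_{i,s'},b_{i,s'},b_{i+1,s'}$, with positions $2i+3,2i+2,2i+4$, only the last qualifies. $\square$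

Position $2$ is held exactly by the $a_{1,x}$, and position $2R+2$ exactly by the $b_{R,x'}$. So by (1) there are functions $\sigma,\tau:\mathbb Z_N\to\mathbb Z_N$, determined by $f|_Q$, with
$$f(a_{1,x})=a_{1,\sigma(x)},\qquad f(b_{R,x'})=b_{R,\tau(x')}.$$
If $f(a_{i,x})=a_{i,s}$, then Claim A applied $i-1$ times gives $f(a_{1,x})=a_{1,s}$. If $f(b_{i,x'})=b_{i,s'}$, then Claim B applied $R-i$ times gives $f(b_{R,x'})=b_{R,s'}$. Hence
$$f(a_{i,x})=a_{i,s}\ \Rightarrow\ s=\sigma(x),\qquad f(b_{i,x'})=b_{i,s'}\ \Rightarrow\ s'=\tau(x'). \tag{2}$$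
Note the form of (2): we do not claim that $f(a_{i,x})$ is an $a$. At position $2i$ with $i\ge2$ there are also the $b_{i-1,\cdot}$. But if it is an $a$, its index is the right one.

**Step 3: each $y$ has at most two images, and two only for a reason.** "Possible value of $f(y)$" means: a value taken by some Type I endomorphism with the given restriction to $Q$.

**Claim C.** Fix $f|_Q$ and let $y=y_{x,x'}$ have color $i$. There are at most two possible values of $f(y)$. If there are two, then with $s=\sigma(x)$, $s'=\tau(x')$ we have
$$\chi(s,s')=i,\qquad f(c_{i,x+x'})=f(d_{i,x-x'})\in\{c_{i,s+s'},\,d_{i,s-s'}\}. \tag{3}$$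

**Proof.** Put $g=f(c_{i,x+x'})$ and $h=f(d_{i,x-x'})$; these are given. By (1), $f(y),g,h$ all have position $2i+1$, and $f(y)\le g$, $f(y)\le h$. By the list at the end of Section 5, an element of position $2i+1$ is either maximal (a $c_{i,\cdot}$, $d_{i,\cdot}$, $p_{i,\cdot}$ or $q_{i-1,\cdot}$) or a $y$ of color $i$. The only strict relations among these elements are $y_{s,s'}<c_{i,s+s'}$ and $y_{s,s'}<d_{i,s-s'}$ with $\chi(s,s')=i$. There are three cases.

* $g\in Y$ or $h\in Y$. Nothing of position $2i+1$ lies strictly below a $y$. So $f(y)=g$ or $f(y)=h$ respectively, and there is at most one value.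
* $g\ne h$, both maximal. Then $f(y)$ equals neither: $f(y)=g$ would give $g\le h$, hence $g=h$, and likewise for $h$. So $f(y)$ is strictly below both, which forces $f(y)=y_{s,s'}$ for some $(s,s')$ of color $i$ with $\{g,h\}=\{c_{i,s+s'},d_{i,s-s'}\}$. Since $N$ is odd, $s+s'$ and $s-s'$ determine $(s,s')$. So there is at most one value.
* $g=h$ is maximal. Then $f(y)=g$, or $f(y)=y_{s,s'}<g$ for some $(s,s')$ of color $i$. In the latter case $f(a_{i,x})$, of position $2i$, and $f(b_{i,x'})$, of position $2i+2$, are $\le y_{s,s'}$. The elements $\le y_{s,s'}$ are $y_{s,s'}$, $a_{i,s}$, $b_{i,s'}$, with positions $2i+1$, $2i$, $2i+2$. So $f(a_{i,x})=a_{i,s}$ and $f(b_{i,x'})=b_{i,s'}$, and by (2) $s=\sigma(x)$, $s'=\tau(x')$. Hence there are at most two values, namely $g$ and $y_{\sigma(x),\tau(x')}$. If both occur, then $\chi(s,s')=i$, and $g$ is a maximal element of position $2i+1$ above $y_{s,s'}$, so $g\in\{c_{i,s+s'},d_{i,s-s'}\}$. This is (3). $\square$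

**Step 4: few $y$'s have two images.** This is where the coloring enters.

**Claim D.** For fixed $f|_Q$, at most $2N^2/R+2RN$ elements of $Y$ have two possible values.

**Proof.** If $y_{x,x'}$ has two possible values, then $\chi(\sigma(x),\tau(x'))=\chi(x,x')$ by (3). By Lemma 4(ii), at most $2N^2/R$ of these pairs have $(\sigma(x),\tau(x'))\ne(x,x')$. For the others $s=x$ and $s'=x'$, so (3) says that $f(c_{i,x+x'})=f(d_{i,x-x'})$ is $c_{i,x+x'}$ or $d_{i,x-x'}$. In the first case $f(d_{i,x-x'})=c_{i,x+x'}$. Since $f|_Q$ is fixed, $(i,x-x')$ determines $x+x'$, and hence $(x,x')$, as $N$ is odd. There are $RN$ pairs $(i,x-x')$, so there are at most $RN$ such $y$. In the second case $f(c_{i,x+x'})=d_{i,x-x'}$, so $(i,x+x')$ determines $x-x'$ and hence $(x,x')$: again at most $RN$. $\square$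

Compare with Attempt 3: if $\sigma$ and $\tau$ are constant, with values $s$ and $s'$, then by (3) only the $y$'s of the single color $\chi(s,s')$ can have two images. And Attempt 2 is the case in which $\sigma,\tau$ are the identity, which the $d$'s control.

**Step 5: the count.** There are at most $n^{|Q|}$ restrictions $f|_Q$. Given one, Claims C and D leave at most $2^{2N^2/R+2RN}$ choices for $f|_Y$. Each $f(z_l)$ lies in ${\uparrow}f(u)={\uparrow}u$ and each $f(w_l)$ in ${\downarrow}f(\beta)={\downarrow}\beta$. By (F2),
$$E_{\mathrm I}\le n^{|Q|}\;2^{2N^2/R+2RN}\;(k_1+2)^{k_1}(k_2+N+1)^{k_2}.$$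
Divide by the bound in (F3) and use $(1+m/k)^k\le\exp(m)$ with $(m,k)=(2,k_1)$ and $(N+1,k_2)$, together with $2\le\exp(1)$:
$$\frac{E_{\mathrm I}}{a(X)}\le\exp\Big(|Q|\log n+\frac{2N^2}{R}+2RN+k_1+k_2+N+3\Big). \tag{4}$$

## 8. Endomorphisms that move a hub

Let $E_{\mathrm{II}}$ be the number of endomorphisms with $f(u)\ne u$ or $f(\beta)\ne\beta$ (Type II). Here we allow all the freedom there is on $Y$ and let the pendants pay for it.

**Step 1: three choices for each $y$.** Given $f|_Q$ and $y=y_{x,x'}$ of color $i$, the value $f(y)$ lies in the interval $[f(a_{i,x}),f(c_{i,x+x'})]$. By (F1) it has at most $3$ choices.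

**Step 2: the pendants of a moved hub have at most $M$ choices.** Let $f(u)\ne u$. Then each $f(z_l)\in{\uparrow}f(u)$ has at most $M=3N+4$ choices by (F2), and each $f(w_l)\in{\downarrow}f(\beta)$ has at most $\max(M,\,k_2+N+1)\le k_2+M$ choices. If instead $f(\beta)\ne\beta$, then each $f(w_l)$ has at most $M$ choices, and each $f(z_l)$ has at most $\max(M,\,k_1+2)\le k_1+M$.

**Step 3: the count.** Adding the two possibilities,
$$E_{\mathrm{II}}\le n^{|Q|}\,3^{N^2}\big[M^{k_1}(k_2+M)^{k_2}+M^{k_2}(k_1+M)^{k_1}\big].$$
Divide by $k_1^{k_1}k_2^{k_2}\exp(-k_1-k_2)$. In the first summand, $M^{k_1}/k_1^{k_1}=\exp(-k_1\log(k_1/M))$ and $(k_2+M)^{k_2}/k_2^{k_2}=(1+M/k_2)^{k_2}\le\exp(M)$; the second is the same with the indices exchanged. So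
$$\frac{E_{\mathrm{II}}}{a(X)}\le2\exp\Big(|Q|\log n+N^2\log3+k_1+k_2+M-\min_{j\in\{1,2\}}k_j\log\frac{k_j}{M}\Big). \tag{5}$$

## 9. Balancing $N^2$ cells against $4.8\,n/\log n$ pendants

In (5), the dangerous term is $N^2\log3\le n\log3$. With $k_j\approx Cn/\log n$ and $M\approx3\sqrt n$ we have $k_j\log(k_j/M)\approx Cn/2$, so we need $C/2>\log3$. Since $\log3<1.0987$, the choice $C=2.4$ works, with two hubs and $4.8\,n/\log n$ pendants in all. In (4) the dominant term will be $k_1+k_2$, which explains the constant $5>4.8$.

**Step 1: the parameters.** Let $n$ be large and let $N$ be the largest odd integer with $N^2\le n-4.8\,n/\log n$. By maximality $(N+2)^2>n-4.8\,n/\log n$, so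
$$n-\frac{4.8\,n}{\log n}-4N-4<N^2\le n-\frac{4.8\,n}{\log n},$$
and $N\sim\sqrt n$. In particular $N\to\infty$, so Lemma 4 applies for large $n$. With $R=\lceil(\log N)^2\rceil$ we have $R\sim\frac14(\log n)^2$ and $|Q|=6RN-2N+3=O(\sqrt n\log^2n)$. Put
$$K=n-N^2-|Q|=(4.8+o(1))\frac n{\log n},\qquad k_1=\lfloor K/2\rfloor,\quad k_2=\lceil K/2\rceil .$$
For large $n$ these are positive, and $|X|=N^2+|Q|+k_1+k_2=n$ exactly.

**Step 2: Type I.** In (4), the terms $|Q|\log n$, $2RN$ and $N+3$ are $O(\sqrt n\log^3n)$, the term $2N^2/R$ is $O(n/\log^2n)$, and $k_1+k_2=K$. So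
$$\frac{E_{\mathrm I}}{a(X)}\le\exp\Big((4.8+o(1))\frac n{\log n}\Big).$$

**Step 3: Type II.** We have $k_j=(2.4+o(1))\,n/\log n$, so $\log k_j=\log n-\log\log n+O(1)$, and $M\sim3\sqrt n$, so $\log M=\frac12\log n+O(1)$. Therefore $\log(k_j/M)=(\frac12+o(1))\log n$ and $k_j\log(k_j/M)=(1.2+o(1))n$. In the exponent of (5), the terms $|Q|\log n$, $k_1+k_2$ and $M$ are $o(n)$, and $N^2\log3\le n\log3$. So the exponent is at most $n(\log3-1.2+o(1))$. As $\log3<1.0987<1.2$, we get $E_{\mathrm{II}}/a(X)\to0$.

**Step 4: conclusion.** Every endomorphism is of Type I or of Type II, so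
$$\frac{e(X)}{a(X)}=\frac{E_{\mathrm I}+E_{\mathrm{II}}}{a(X)}\le\exp\Big((4.8+o(1))\frac n{\log n}\Big)+o(1)\le\exp\Big(\frac{5n}{\log n}\Big)$$
for all large $n$. We saw in Section 1 that $X$ has no 4-element chain and in Section 6 that it is connected. This proves Theorem 1, and the statement is disproved. $\blacksquare$

## 10. The exact order of $\log(e/a)$ along this family

**Corollary 5.** For the sets $X$ of Section 9, $\log\big(e(X)/a(X)\big)=(4.8+o(1))\,n/\log n$. In particular $e/a\to\infty$ along this family.

**Proof.** The upper bound is the last display of Section 9. For the lower bound, we apply Proposition 2 to the classes $\{z_l\}$ and $\{w_l\}$. They are indeed twin classes: the only other maximal element above $u$ is $\alpha$, which also lies above the $a_{1,x}$; the only other minimal elements below $\beta$ are the $b_{R,x'}$, which also lie below $q_{R-1,x'}$. All other classes contribute factors $t^t/t!\ge1$. By Stirling's formula $\log(k^k/k!)=k-O(\log k)$, so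
$$\log\frac{e(X)}{a(X)}\ge k_1+k_2-O(\log n)=(4.8+o(1))\frac n{\log n}.\qquad\square$$

So the family does not contradict the conjecture of Rival and Rutkowski. Nor do we claim that $\exp(\Theta(n/\log n))$ is the true minimum of $e/a$ over all ordered sets of size $n$; what is proved is that this minimum is at most $\exp(5n/\log n)$ for all large $n$.
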